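# Heat Flow on Characteristic Polynomials of Deformed Elliptic Random Matrices

## 1. Elliptic matrices, heat operators, and Brown measures

Throughout, $\mathrm{tr}=\frac1N\mathrm{Tr}$ is the normalized trace on $N\times N$ matrices, $\|\cdot\|$ is the operator norm, $\|\cdot\|_{HS}$ the Hilbert–Schmidt norm, and $X^N,Y^N$ are independent GUE matrices normalized by $\mathbb E\,\mathrm{tr}((X^N)^2)=1$, so that $\mathbb E X_{ij}X_{kl}=\frac1N\delta_{il}\delta_{jk}$.

**Definition 1 (elliptic random matrix).** An elliptic random matrix is $Z^N=e^{i\theta}(aX^N+ibY^N)$ with $a,b\ge0$ and $\theta\in\mathbb R$. Its parameters are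
$$s=\mathbb E\,\mathrm{tr}(Z^{N*}Z^N),\qquad \tau=\mathbb E\,\mathrm{tr}(Z^{N*}Z^N)-\mathbb E\,\mathrm{tr}((Z^N)^2).\tag{1}$$

Put $\sigma=s-\tau=\mathbb E\,\mathrm{tr}(Z^2)$. A direct computation gives $s=a^2+b^2$ and $\sigma=e^{2i\theta}(a^2-b^2)$, so $|\sigma|\le s$, that is, $|\tau-s|\le s$. Moreover $Z^N$ is a centered complex Gaussian matrix with
$$\mathbb E Z_{ij}Z_{kl}=\tfrac{\sigma}{N}\delta_{il}\delta_{jk},\qquad \mathbb E Z_{ij}\overline{Z_{kl}}=\tfrac sN\delta_{ik}\delta_{jl},\tag{2}$$
and these covariances determine its law. We write $Z^N_{s,\tau}$ for this matrix, and, when $\sigma$ is the more convenient parameter, $Z[s,\sigma]=Z^N_{s,s-\sigma}$.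

Example. Let $s=1$. Then $\tau=0$ ($\sigma=1$, $a=1$, $b=0$, $\theta=0$) is GUE, and $\tau=1$ ($\sigma=0$, $a=b=1/\sqrt2$) is the Ginibre matrix, denoted $G$, with independent complex Gaussian entries of variance $1/N$. The value $\tau=2$ ($\sigma=-1$) is $i$ times a GUE matrix. In general $|\tau-s|=s$ exactly when $ab=0$, that is, when $Z$ is a complex number times a GUE matrix. Only for $|\tau-s|<s$ does $Z$ have a density on $M_N(\mathbb C)$.

**Definition 2 (root measure and heat operator).** The empirical root measure of a polynomial of degree $N$ is $\frac1N\sum_j\delta_{z_j}$, over its roots with multiplicity. On polynomials, $\exp\{c\,\partial_z^2\}$ means the terminating series $\sum_{k\ge0}\frac{c^k}{k!}\partial_z^{2k}$.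

Example. For $N=2$, $\exp\{\frac c4\partial_z^2\}z^2=z^2+\frac c2$. A double root at $0$ splits into $\pm\sqrt{-c/2}$, and the root measure moves from $\delta_0$ to $\frac12(\delta_{\sqrt{-c/2}}+\delta_{-\sqrt{-c/2}})$. The operator sends monic polynomials of degree $N$ to monic polynomials of degree $N$.

**Definition 3 (convergence in $*$-distribution).** Let $x_0$ belong to a von Neumann algebra with faithful normal tracial state $\varphi$. Matrices $A_N$ converge to $x_0$ in $*$-distribution if $\mathrm{tr}\,w(A_N,A_N^*)\to\varphi(w(x_0,x_0^*))$ for every word $w$. For random $A_N$ the convergence is almost sure if this happens for almost every realization.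

Example. Let $J_N$ be the nilpotent Jordan block of size $N$, and $C_N$ the cyclic permutation matrix. They differ by a matrix of rank one, so a word of length $k$ in $J_N,J_N^*$ differs from the same word in $C_N,C_N^*$ by a matrix of rank at most $k$ and bounded norm, and the normalized traces differ by $O(1/N)$. Since $C_N$ is unitary with $\mathrm{tr}\,C_N^k=0$ for $0<|k|<N$, both sequences converge to a Haar unitary.

**Definition 4 (Brown measure).** For $y$ in a tracial von Neumann algebra, the function $L_y(z)=\frac12\lim_{\varepsilon\downarrow0}\varphi(\log(|z-y|^2+\varepsilon))$, where $|a|^2=a^*a$, is the logarithm of the Fuglede–Kadison determinant of $z-y$. It is subharmonic, and the Brown measure of $y$ is the probability measure $\frac1{2\pi}\Delta L_y$.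

Example. For a matrix $y$ with $\varphi=\mathrm{tr}$, $L_y(z)=\frac1N\log|\det(z-y)|$, and the Brown measure is the eigenvalue distribution. For normal $y$ it is the spectral distribution, so for a Haar unitary it is the uniform law on the unit circle. The matrices $J_N$ have all eigenvalues equal to $0$, although they converge in $*$-distribution to a Haar unitary. So $*$-distribution alone does not control eigenvalues, and the random summand below does real work.

**Definition 5 (the limit objects).** Let $x,y$ be freely independent semicircular elements of variance $1$, and let $z_{s,\tau}=e^{i\theta}(ax+iby)$ with $a,b,\theta$ related to $s,\tau$ by (1). We take $z_{s,\tau}$ freely independent of $x_0$ and write $\mu_{s,\tau}$ for the Brown measure of $x_0+z_{s,\tau}$.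

Recall that subalgebras are free if every alternating product of centered elements has trace zero. Example: $z_{1,0}=x$ is semicircular, with even moments $\varphi(x^{2k})$ the Catalan numbers, and $z_{1,1}=(x+iy)/\sqrt2$ is a circular element.

## 2. Heat-evolved root measures against the elliptic eigenvalue law

Standing assumption: the random matrices $X_0^N$ have well-defined finite expected $*$-moments. A theorem of Śniady says that if $X_0^N$ is independent of $Z^N_{s,\tau}$ and converges almost surely in $*$-distribution to $x_0$, and if $|\tau-s|<s$, then the eigenvalue distribution of $X^N_0+Z^N_{s,\tau}$ converges almost surely to $\mu_{s,\tau}$.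

Fix $s>0$ and complex $\tau_0,\tau$ with $|\tau_0-s|\le s$, $|\tau-s|\le s$. Let $X^N_0$ be independent of $Z^N_{s,\tau_0}$ and $Z^N_{s,\tau}$, converging almost surely in $*$-distribution to $x_0$. Let $p_{s,\tau_0}$ be the random characteristic polynomial of $X_0^N+Z^N_{s,\tau_0}$ and
$$q_{s,\tau_0,\tau}(z)=\exp\Big\{\frac{\tau-\tau_0}{2N}\partial_z^2\Big\}p_{s,\tau_0}(z).\tag{3}$$
We sample one matrix, with parameter $\tau_0$, and let its characteristic polynomial evolve by the heat flow, a deterministic operation. Do the roots then look like the eigenvalues of a different random matrix, the one with parameter $\tau$? Conjecture 2.3 of "The heat flow conjecture for polynomials and random matrices" says that the root measure of $q_{s,\tau_0,\tau}$ converges weakly almost surely to the limiting eigenvalue distribution of $X_0^N+Z^N_{s,\tau}$. It is true, boundary parameters included.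

**Theorem 1 (Conjecture 2.3).** Under these hypotheses, for all $|\tau_0-s|\le s$, $|\tau-s|\le s$, the empirical root measure of $q_{s,\tau_0,\tau}$ converges weakly a.s. to the Brown measure $\mu_{s,\tau}$ of $x_0+z_{s,\tau}$. The case $\tau_0=\tau$ says that $\mu_{s,\tau}$ is the limiting eigenvalue distribution of $X_0^N+Z^N_{s,\tau}$, also when $|\tau-s|=s$.

**Theorem 2.** Let $s>0$ and $|\tau_0-s|\le s$. Write $\mu(q)$ for the root measure of $q$ and $\mu(M)$ for the eigenvalue measure of a matrix $M$.

1. Let $X_0^N$ be independent of $Z^N_{s,\tau_0}$ and of $Z^N_{s,\tau}$ for each $N$, with $\sup_N\mathrm{tr}(X_0^{N*}X_0^N)<\infty$ a.s. and no other assumption. Then for each $\tau$ with $|\tau-s|\le s$, a.s., $\int f\,d\mu(q_{s,\tau_0,\tau})-\int f\,d\mu(X_0^N+Z^N_{s,\tau})\to0$ for all bounded continuous $f$.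
2. In Theorem 1, a.s. the convergence holds for all $\tau$ in the closed disc simultaneously, and uniformly in $\tau$ when tested against any fixed $f\in C_c(\mathbb C)$.
3. In Theorem 1, $|\int f\,d\mu_{s,\tau}-\int f\,d\mu_{s,\tau'}|\le\mathrm{Lip}(\partial_zf)\,|\tau-\tau'|$ for real $f\in C_c^\infty(\mathbb C)$ and $\tau,\tau'$ in the closed disc.
4. There is an absolute $c_0>0$ such that for every deterministic $X_0^N=A$, every $\tau$ in the closed disc, $z\in\mathbb C$, $\delta>0$, with $q=q_{s,\tau_0,\tau}$: $\mathbb P(|\log|q(z)|-\mathbb E\log|q(z)||\ge N\delta)\le2e^{-c_0N\min(\delta,\delta^2)}$.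

The proof does not use Śniady's theorem; it reproves it.

## 3. Sizes one and two, and the Ginibre potential

For $N=1$ nothing moves: $p(z)=z-A-Z$ and $\partial_z^2p=0$. The root $A+Z$ keeps its law with parameter $\tau_0$. But $\mathbb E|q(z)|^2=|z-A|^2+s$ does not see $\sigma$ at all, so at the level of second moments the statement is already exact.

For $N=2$, $X_0=0$, $z=0$, put $c=\tau-\tau_0=\sigma_0-\sigma$. Then $q(0)=\det Z+\frac c2$ with $Z=Z[s,\sigma_0]$. By (2), $\mathbb E\det Z=-\mathbb EZ_{12}Z_{21}=-\frac{\sigma_0}2$. Also $\mathbb E|Z_{11}Z_{22}|^2=\frac{s^2}4$, $\mathbb E|Z_{12}Z_{21}|^2=\frac{s^2}4+\frac{|\sigma_0|^2}4$, and the cross term vanishes. Therefore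
$$\mathbb E|\det Z+\tfrac c2|^2=\tfrac{s^2}2+\tfrac{|\sigma_0|^2}4-\tfrac12\mathrm{Re}(\bar c\sigma_0)+\tfrac{|c|^2}4=\tfrac{s^2}2+\tfrac14|\sigma_0-c|^2=\tfrac{s^2}2+\tfrac14|\sigma|^2 .$$
This is $\mathbb E|\det Z[s,\sigma]|^2$: the heat flow moves the second moment from parameter $\sigma_0$ exactly to parameter $\sigma$. Lemma 2 proves this for all $N$, $A$ and $z$.

Now let $N$ be large, $X_0=0$, $\sigma=0$. Expand $\det(z-\sqrt sG)$ in principal minors of $G$. The monomials are products of distinct independent centered entries, and different monomials are orthogonal, so a $k\times k$ minor has second moment $k!/N^k$ and different minors are orthogonal. Hence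
$$\mathbb E|\det(z-\sqrt sG)|^2=\sum_k\binom Nk k!\Big(\frac sN\Big)^k|z|^{2(N-k)}=N!\Big(\frac sN\Big)^N\sum_{j=0}^N\frac{(N|z|^2/s)^j}{j!}.$$
Let $r=|z|^2/s$. If $r\le1$ the last sum is $e^{Nr}\,\mathbb P(\mathrm{Poisson}(Nr)\le N)$. This probability decreases in $r$ and tends to $\frac12$ at $r=1$, so $\frac1N\log$ of the sum tends to $r$. If $r>1$ the terms increase in $j\le N$, so the sum lies between its last term and $N+1$ times it, and $\frac1N\log$ tends to $\log r+1$. Since $\frac1N\log(N!(s/N)^N)\to\log s-1$,
$$\tfrac1{2N}\log\mathbb E|\det(z-\sqrt sG)|^2\to U_G(z)=\begin{cases}\frac12\big(\frac{|z|^2}s-1+\log s\big),&|z|^2\le s,\\ \log|z|,&|z|^2\ge s.\end{cases}\tag{4}$$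
The measure $\frac1{2\pi}\Delta U_G$ is the uniform law on $\{|z|\le\sqrt s\}$. So here the second moment has found the correct logarithmic potential, a fact that will come out of Section 10.

## 4. Hermite polynomials and the Hamilton–Jacobi limit

A natural first plan is to derive a limit equation for the potential. Locally away from roots let $\psi=\frac1N\log q$. Since $\partial_\tau q=\frac1{2N}q''$ and $q''/q=N\psi''+N^2(\psi')^2$,
$$\partial_\tau\psi=\tfrac12(\psi')^2+\tfrac1{2N}\psi''.$$
One would drop the last term and solve $\partial_\tau\psi=\frac12(\psi')^2$ from the limiting root measure at $\tau_0$. Near roots $\frac1N\psi''$ is not small, and no argument that uses only the limiting root measure at time $\tau_0$ can succeed for all parameters in the closed disc, as the following pair shows.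

Take $X_0=0$, $\tau_0=0$, so $p$ is the characteristic polynomial of $\sqrt s$ times a GUE matrix, with semicircular limit of variance $s$. Compare with the deterministic polynomial $H=e^{-\frac s{2N}\partial_z^2}z^N$. (In fact $H=\mathbb Ep$; see the end of Section 7.) It is a rescaled Hermite polynomial, with real simple roots, and $\frac sNH''-zH'+NH=0$. With $m_N=H'/(NH)$ this reads
$$s\big(\tfrac1Nm_N'+m_N^2\big)-zm_N+1=0 .$$
For $\mathrm{Im}\,z>0$ we have $|m_N|\le1/\mathrm{Im}\,z$ and $|m_N'|\le1/(\mathrm{Im}\,z)^2$. So every locally uniform limit $m$ satisfies $sm^2-zm+1=0$ and $|m|\le1/\mathrm{Im}\,z$. The two solutions have product $1/s$, so for large $\mathrm{Im}\,z$ the bound selects the smaller one, and by analyticity $m$ is the Stieltjes transform of the semicircle law of variance $s$. The second moments of the root measures are $s\frac{N-1}N$ (from the coefficient of $z^{N-2}$), so the measures are tight and converge to this semicircle law.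

Thus $p$ and $H$ have the same limiting root measure. Yet at time $\tau=s$ the flow started from $H$ gives $e^{\frac s{2N}\partial_z^2}H=z^N$, with root measure $\delta_0$, while Theorem 1 gives for $p$ the uniform law on $\{|z|\le\sqrt s\}$ (the potential of $\mu_{s,s}$ is $U_G$, by Sections 10 and 15). At $|\tau_0-s|=s$ the microscopic randomness of $p$ is essential, and the proof must use it.

## 5. A potential that is harmonic on complex lines

Here is the way around. For a fixed realization $q_\tau(z)$ is a polynomial in both $\tau$ and $z$, so $\frac1N\log|q_\tau(z)|$ is plurisubharmonic in $(\tau,z)$: its restriction to any complex line is subharmonic. Let $u$ be a limit of $\frac1N\mathbb E\log|q_\tau(z)|$, and let $U(\tau,z)$ be the potential that we want. The proof for $|\tau_0-s|<s$, $|\tau-s|<s$ rests on three facts.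

First, $u\le U$ everywhere, because $\mathbb E|q_\tau(z)|^2$ is exactly the second moment of the target. Second, $u=U$ at $\tau=\tau_0$, by concentration. Third, through every point $(\tau_1,z_1)$ there is a complex line $z=z_1-\kappa(\tau-\tau_1)$ on which $U$ is harmonic. On that line $u-U$ is subharmonic, $\le0$, and equal to $0$ at $\tau_0$, so it vanishes by the maximum principle. Randomness at times other than $\tau_0$ is never compared directly.

Example of the lines (for $X_0=0$). For $|\sigma|<s$ put
$$Q(\sigma,w)=\frac{s|w|^2-\mathrm{Re}(\bar\sigma w^2)}{2(s^2-|\sigma|^2)}+\tfrac12(\log s-1).$$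
At $\sigma=0$ this is $U_G$ inside the disc. Moreover $\frac1{2\pi}\Delta_wQ=\frac{s}{\pi(s^2-|\sigma|^2)}$, the reciprocal of the area of the ellipse $\{z+\frac\sigma s\bar z:|z|\le\sqrt s\}$. Put $w=z+\frac\sigma s\bar z$. Then $s|w|^2=s|z|^2(1+\frac{|\sigma|^2}{s^2})+2\mathrm{Re}(\bar\sigma z^2)$ and $\mathrm{Re}(\bar\sigma w^2)=\mathrm{Re}(\bar\sigma z^2)(1+\frac{|\sigma|^2}{s^2})+\frac{2|\sigma|^2|z|^2}s$, so
$$Q\big(\sigma,z+\tfrac\sigma s\bar z\big)=\tfrac12\Big(\tfrac{|z|^2}s+\tfrac{\mathrm{Re}(\sigma\bar z^2)}{s^2}-1+\log s\Big).$$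
With $\sigma=s-\tau$, the point $w=z-\frac{\bar z}s(\tau-s)$ runs along a complex line in $(\tau,w)$ with slope $\kappa=\bar z/s$, and $Q$ is affine, hence harmonic, in $\tau$ along it.

Boundary parameters, where Section 4 shows the danger, are treated at the end by a convexity argument in the variance $s$ (Section 14).

## 6. Regularized potentials and Gaussian calculus

Let $A$ be a deterministic $N\times N$ matrix with $\mathrm{tr}A^*A\le K^2$. Put
$$F_c(Z;z)=e^{\frac c{2N}\partial_z^2}\det(z-A-Z),\qquad \Gamma_N(s,\sigma_0,\sigma;z)=\tfrac1N\mathbb E\log|F_{\sigma_0-\sigma}(Z[s,\sigma_0];z)|,$$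
$$S^N_\varepsilon(s,\sigma,z)=\mathbb E\,\mathrm{tr}\log(M^*M+\varepsilon),\qquad M=z-A-Z[s,\sigma],\quad\varepsilon>0.$$
If $X_0^N=A$, then $q_{s,\tau_0,\tau}(z)=F_{\sigma_0-\sigma}(Z[s,\sigma_0];z)$ with $\sigma_0=s-\tau_0$, $\sigma=s-\tau$, since $\tau-\tau_0=\sigma_0-\sigma$. By Jensen's inequality and $\mathbb E\,\mathrm{tr}M^*M\le(|z|+K)^2+s$,
$$\log\varepsilon\le S^N_\varepsilon\le\log(\varepsilon+(|z|+K)^2+s).\tag{5}$$
Two consequences of (2) will be used often. For independent summands,
$$Z[s',\sigma]\overset d=Z[s,\sigma]+\sqrt{s'-s}\,G,\qquad s'\ge s\ge|\sigma|\quad(Z[0,0]=0).\tag{6}$$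
Since $X$ and $iY$ are orthogonal for $\mathrm{Re}\,\mathrm{Tr}(AB^*)$ (because $\mathrm{Tr}(XY)$ is real), $\|Z\|_{HS}^2=a^2\|X\|^2_{HS}+b^2\|Y\|^2_{HS}$. So $Z[s,\sigma]$ is the image of a standard Gaussian vector of $\mathbb R^{2N^2}$ under a linear map of norm
$$\max(a,b)/\sqrt N\le\sqrt{s/N}.\tag{7}$$

All derivatives below are Wirtinger derivatives. Let $R=(M^*M+\varepsilon)^{-1}$, $\tilde R=(MM^*+\varepsilon)^{-1}$, $\mathcal K=RM^*$. Then $\|R\|,\|\tilde R\|\le\varepsilon^{-1}$ and $\|\mathcal K\|\le\frac1{2\sqrt\varepsilon}$, since the singular values of $\mathcal K$ are $x/(x^2+\varepsilon)$ with $x$ a singular value of $M$. Also $MRM^*=\tilde RMM^*=1-\varepsilon\tilde R$. Varying $M$ with $M^*$ fixed, $dR=-RM^*dM\,R$; varying $M^*$ with $M$ fixed, $dR=-R\,dM^*MR$. Hence, respectively,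
$$d\,\mathrm{tr}\log(M^*M+\varepsilon)=\mathrm{tr}(\mathcal K\,dM),\quad d\mathcal K=-\mathcal K\,dM\,\mathcal K;\qquad d\mathcal K=R\,dM^*(1-MRM^*)=\varepsilon R\,dM^*\tilde R.\tag{8}$$
Constants in $O_\varepsilon$ depend only on $\varepsilon$ and $s$, never on $A,z,N$.

We use these textbook facts. If $h$ is a real $L$-Lipschitz function of a standard Gaussian vector, then $\mathbb Ee^{\lambda(h-\mathbb Eh)}\le e^{\lambda^2L^2/2}$ (Gaussian concentration) and $\mathrm{Var}\,h\le L^2$ (Gaussian Poincaré). Wick's formula: for a centered Gaussian vector and a polynomial $g$, $\mathbb Eg=[\exp(\frac12\sum_{\alpha,\beta}\mathbb E[\zeta_\alpha\zeta_\beta]\partial_\alpha\partial_\beta)g](0)$, where for complex vectors the variables and their conjugates are listed as separate $\zeta_\alpha$. A subharmonic function, here upper semicontinuous with the sub-mean value inequality and not $\equiv-\infty$, is in $L^1_{loc}$, is everywhere the limit of its averages over small discs, and its averages against radial probability densities decrease to it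 as the radius shrinks. A decreasing limit of subharmonic functions on a connected set is subharmonic or $\equiv-\infty$.

Let $\mathcal L=\sum_{ij}\partial_{Z_{ij}}\partial_{Z_{ji}}$.

**Lemma 1.** (a) Let $f$ be smooth on $M_N(\mathbb C)$, with $f$ and all its derivatives polynomially bounded. For fixed $s$, on $|\sigma|<s$, $\mathbb Ef(Z[s,\sigma])$ is smooth in $\sigma$ and $\partial_\sigma\mathbb Ef(Z[s,\sigma])=\frac1{2N}\mathbb E(\mathcal Lf)(Z[s,\sigma])$.

(b) Let $\xi$ be a random vector with finite moments of all orders and $H(\xi,w)$ a polynomial in $\xi,\bar\xi$ whose coefficients are holomorphic in $w\in\Omega\subset\mathbb C$, $\Omega$ open. If $h(w)=\mathbb E\log|H(\xi,w)|>-\infty$ for all $w\in\Omega$, then $h$ is subharmonic in $\Omega$.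

**Proof of (a).** The purpose is to see the variation of $\sigma$ as a heat flow on matrices. For $|\sigma|<s$ we have $a,b>0$, so $Z[s,\sigma]$ has a density $g_\sigma$. For $B\in M_N(\mathbb C)$ let $e_B(Z)=\exp(i\,\mathrm{Re}\sum\bar B_{ij}Z_{ij})$. Using $\mathbb E(\mathrm{Re}\,W)^2=\frac12\mathrm{Re}\,\mathbb EW^2+\frac12\mathbb E|W|^2$ with $W=\sum\bar B_{ij}Z_{ij}$ and (2),
$$\mathbb Ee_B(Z)=\exp\Big\{-\tfrac14\mathrm{Re}\Big(\tfrac\sigma N\sum\bar B_{ij}\bar B_{ji}\Big)-\tfrac s{4N}\sum|B_{ij}|^2\Big\}.$$
Its $\partial_\sigma$-derivative is $-\frac1{8N}\sum\bar B_{ij}\bar B_{ji}$ times itself. Since $\partial_{Z_{ij}}e_B=\frac i2\bar B_{ij}e_B$, also $\frac1{2N}\mathcal Le_B=-\frac1{8N}\sum\bar B_{ij}\bar B_{ji}\,e_B$. So the formula holds for $f=e_B$, and by Fourier inversion $\partial_\sigma g_\sigma=\frac1{2N}\mathcal Lg_\sigma$. The covariance of $Z[s,\sigma]$ is smooth in $\sigma$ and uniformly positive definite on compact subsets of $|\sigma|<s$, so all derivatives of $g_\sigma$ in $(\sigma,Z)$ decay like Gaussians, locally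 uniformly. We may differentiate $\int fg_\sigma$ under the integral and integrate by parts twice.

**Proof of (b).** The purpose is to pass subharmonicity through the expectation. On a compact set of $w$, $\log^+|H(\xi,w)|\le\log(1+C(1+|\xi|)^d)$, which is integrable. Fatou's lemma applied to this bound minus $\log|H|$ gives upper semicontinuity of $h$. For fixed $\xi$, $\log|H(\xi,\cdot)|$ satisfies the sub-mean value inequality (trivially if it is $\equiv-\infty$). Taking expectations, with Tonelli's theorem (the positive part is integrable), gives it for $h$. $\square$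

## 7. The second moment identity

**Lemma 2.** For $|\sigma_0|,|\sigma|\le s$: $\ \mathbb E|F_{\sigma_0-\sigma}(Z[s,\sigma_0];z)|^2=\mathbb E|\det(z-A-Z[s,\sigma])|^2$.

**Proof.** The purpose is to rewrite the heat flow in $z$ as a heat flow in the matrix, which Wick's formula absorbs. Let $f(Z)=\det(z-A-Z)$. For $i\ne j$ the coefficient of $B_{ij}B_{ji}$ in $\det B$ is minus the principal minor with rows and columns $i,j$ deleted; the two signs from $B=z-A-Z$ cancel. So $\partial_{ij}\partial_{ji}f$ is minus that minor of $z-A-Z$, and $\partial_{ii}^2f=0$. On the other side, $\partial_z^2f$ is the sum of these minors over ordered pairs $i\ne j$. Hence $\mathcal Lf=-\partial_z^2f$. As $\mathcal L$ and $\partial_z$ commute, $\partial_z^{2k}f=(-\mathcal L)^kf$, and $F_c=e^{-c\mathcal L/2N}f$.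

For a holomorphic polynomial $g$, Wick's formula and (2) give
$$\mathbb E|g(Z[s,\sigma_0])|^2=\Big[e^{\frac sN\sum\partial_{ij}\bar\partial_{ij}}\,e^{\frac{\sigma_0}{2N}\mathcal L+\frac{\bar\sigma_0}{2N}\overline{\mathcal L}}(g\bar g)\Big](0)=\Big[e^{\frac sN\sum\partial_{ij}\bar\partial_{ij}}\big|e^{\frac{\sigma_0}{2N}\mathcal L}g\big|^2\Big](0),\tag{9}$$
since $\mathcal L$ acts only on $g$ and $\overline{\mathcal L}$ only on $\bar g$. With $g=F_{\sigma_0-\sigma}=e^{-(\sigma_0-\sigma)\mathcal L/2N}f$ the inner function is $e^{\sigma\mathcal L/2N}f$. The same inner function arises for $g=f$ with $\sigma_0$ replaced by $\sigma$. $\square$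

The same formula without the conjugate gives, for $A=0$, $\mathbb E\det(z-Z[s,\sigma_0])=[e^{\frac{\sigma_0}{2N}\mathcal L}f](0)=e^{-\frac{\sigma_0}{2N}\partial_z^2}z^N$. For $\sigma_0=s$ this is the polynomial $H$ of Section 4.

## 8. Concentration of $\log|F_c|$

We need $\log|q(z)|$ to be close to its mean, at scale $o(N)$ with exponential tails. Since $\log$ is singular at $0$, Lipschitz concentration is unavailable. What helps is that $F_c$ is quadratic in each row-and-column block.

**Lemma 3.** Let $\Lambda=\log|F_c(Z[s,\sigma_0];z)|$ with $s>0$, $|\sigma_0|\le s$, $c\in\mathbb C$. Then $\Lambda$ is integrable and, with absolute constants $c_0,C>0$,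
$$\mathbb P(|\Lambda-\mathbb E\Lambda|\ge N\delta)\le2e^{-c_0N\min(\delta,\delta^2)}\quad(\delta>0),\qquad\mathbb E|\Lambda-\mathbb E\Lambda|^4\le CN^2 .$$

**Step 1: block structure.** This step shows that $F=F_c$ is a nonzero polynomial of degree at most $2$ in each of $N$ independent blocks. Write $Z=e^{i\theta}(aX+ibY)$. Let $\xi_i$ collect the real and imaginary parts of $X_{ji},Y_{ji}$ for $j\le i$. The blocks $\xi_1,\dots,\xi_N$ are independent Gaussian vectors. The $z$-derivatives of $\det(z-A-Z)$ are sums of principal minors, so $F$ is a linear combination of principal minors of $z-A-Z$. Each monomial of a minor contains at most one entry of row $i$ and at most one of column $i$, and $\xi_i$ enters only entries in row $i$ or column $i$. So $F$ has degree $\le2$ in $\xi_i$.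

The degree-$N$ part of $F$ in $Z$ is $(-1)^N\det Z$. The support of $Z$ contains $e^{i\theta}a\mathbf 1$ and $e^{i\theta}ib\mathbf 1$, and $a$ or $b$ is nonzero, so this part does not vanish identically. Thus $F$ is a nonzero polynomial in the Gaussian variables. Viewed as a polynomial in $\xi_i$, its coefficients are polynomials in the other blocks, not all zero. Since a nonzero polynomial vanishes only on a null set, $F$ is a nonzero polynomial in $\xi_i$ for almost every value of the other blocks.

**Step 2: small-ball bounds.** This step controls $\log|F|$ from below. The Carbery–Wright inequality (Math. Res. Lett. 8 (2001)) says that a real polynomial $P$ of degree $\le d$ in Gaussian variables satisfies $\mathbb P(|P|\le\epsilon\|P\|_{L^2})\le C\,d\,\epsilon^{1/d}$. For complex $P$ apply it to whichever of $\mathrm{Re}P,\mathrm{Im}P$ has the larger norm, at least $\|P\|_{L^2}/\sqrt2$; this replaces $\epsilon$ by $\sqrt2\epsilon$. With $d=N$, $\mathbb P(\Lambda\le\log\|F\|_{L^2}-u)\le CN2^{1/(2N)}e^{-u/N}$, so the negative part of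 $\Lambda$ is integrable. The positive part is integrable because $\mathbb E|F|^2<\infty$.

Let $\Lambda_i=\frac12\log\mathbb E_{\xi_i}|F|^2$, where $\mathbb E_{\xi_i}$ integrates over $\xi_i$ only. It is a.s. finite and a function of the other blocks. Let $\Phi_i=\Lambda-\Lambda_i$. Conditionally on the other blocks, Carbery–Wright with $d=2$ gives $\mathbb P(\Phi_i\le-u)\le C'e^{-u/2}$, and Markov's inequality gives $\mathbb P(\Phi_i\ge u)\le e^{-2u}$. Hence $\mathbb E[e^{|\Phi_i|/4}\mid\xi_j,j\ne i]\le1+\frac14\int_0^\infty e^{u/4}(C'+1)e^{-u/2}du=:C_1$. In particular $\Phi_i$, and so $\Lambda_i=\Lambda-\Phi_i$, is integrable.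

**Step 3: martingale differences.** This step turns the one-block bounds into a bound on $\Lambda$. Let $\mathcal F_i$ be generated by $\xi_1,\dots,\xi_i$ and $\Xi_i=\mathbb E[\Lambda|\mathcal F_i]-\mathbb E[\Lambda|\mathcal F_{i-1}]$. Since $\Lambda_i$ does not depend on $\xi_i$, $\mathbb E[\Lambda_i|\mathcal F_i]=\mathbb E[\Lambda_i|\mathcal F_{i-1}]$, and therefore $\Xi_i=\mathbb E[\Phi_i|\mathcal F_i]-\mathbb E[\Phi_i|\mathcal F_{i-1}]$. By Cauchy–Schwarz and Jensen,
$$\mathbb E[e^{|\Xi_i|/8}|\mathcal F_{i-1}]\le\mathbb E\big[e^{|\mathbb E[\Phi_i|\mathcal F_i]|/4}\big|\mathcal F_{i-1}\big]^{1/2}\big(e^{|\mathbb E[\Phi_i|\mathcal F_{i-1}]|/4}\big)^{1/2}\le C_1.$$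
We have $\mathbb E[\Xi_i|\mathcal F_{i-1}]=0$, $e^x\le1+x+\frac{x^2}2e^{|x|}$ and $y^2e^{|y|/16}\le512\,e^{|y|/8}$. So for $|\lambda|\le\frac1{16}$, $\mathbb E[e^{\lambda\Xi_i}|\mathcal F_{i-1}]\le1+256C_1\lambda^2\le e^{C_2\lambda^2}$ with $C_2=256C_1$. Multiplying over $i$,
$$\mathbb Ee^{\lambda(\Lambda-\mathbb E\Lambda)}\le e^{C_2N\lambda^2},\qquad|\lambda|\le\tfrac1{16}.$$

**Step 4: the two bounds.** This step is Chernoff's argument. With $\lambda=\min(\frac\delta{2C_2},\frac1{16})$ the probability $\mathbb P(\Lambda-\mathbb E\Lambda\ge N\delta)\le e^{-\lambda N\delta+C_2N\lambda^2}$ is at most $e^{-N\delta^2/(4C_2)}$ in the first case and $e^{-N\delta/32}$ in the second; the lower tail is the same. For the fourth moment use $\lambda=\pm\frac1{16\sqrt N}$ and $x^4\le24e^{|x|}$. $\square$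

By Lemmas 1(b) and 3, $\Gamma_N(s,\sigma_0,\sigma;\cdot)$ is finite and subharmonic, hence in $L^1_{loc}$. Since $\log^+|F_c|$ is integrable over $\Omega\times$ (compact $z$-sets), with $\Omega$ here the probability space, $\log|F_c|$ is too, and Fubini's theorem applies to $\mathbb E\int\chi(z)\log|F_c(Z;z)|\,d^2z$ for $\chi\in C_c$. We use this freely.

## 9. The upper bound and monotonicity in the variance

**Lemma 4.** Let $|\sigma|\le s$, $\varepsilon>0$, $T=\mathrm{Tr}\log(M^*M+\varepsilon)$. Then $\mathbb Ee^{\lambda(T-\mathbb ET)}\le e^{\lambda^2s/2\varepsilon}$ for $\lambda\in\mathbb R$. Consequently, for $|\sigma_0|\le s$,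
$$\tfrac1N\log\mathbb E|\det M|^2\le S^N_\varepsilon(s,\sigma,z)+\tfrac s{2\varepsilon N},\qquad\Gamma_N(s,\sigma_0,\sigma;z)\le\tfrac12S_\varepsilon^N(s,\sigma,z)+\tfrac s{4\varepsilon N}.\tag{10}$$

**Proof.** The purpose is to compare the second moment with the exponential of a mean logarithm. We have $T=\sum_i\log(s_i(M)^2+\varepsilon)$ with $s_i$ the ordered singular values, and $x\mapsto\log(x^2+\varepsilon)$ has Lipschitz constant $\le\varepsilon^{-1/2}$. By Mirsky's inequality $\sum_i(s_i(M)-s_i(M'))^2\le\|M-M'\|_{HS}^2$, and by Cauchy–Schwarz, $T$ is $\sqrt{N/\varepsilon}$-Lipschitz in $M$. By (7) it is $\sqrt{s/\varepsilon}$-Lipschitz in the standard Gaussian vector, and Gaussian concentration gives the first claim. As $|\det M|^2\le e^T$ and $\mathbb ET=NS^N_\varepsilon$, $\lambda=1$ gives the second. Finally, Jensen's inequality and Lemma 2 give $\Gamma_N\le\frac1{2N}\log\mathbb E|F_{\sigma_0-\sigma}(Z[s,\sigma_0];z)|^2=\frac1{2N}\log\mathbb E|\det M|^2$. $\square$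

**Monotonicity.** $S^N_\varepsilon$ is nondecreasing in $\varepsilon$. It is also nondecreasing in $s$ for fixed $\sigma$; this will be needed at the boundary. By Cauchy–Binet, $\det(M^*M+\varepsilon)=\sum_k\varepsilon^{N-k}\sum|k\times k\text{ minors of }M|^2$ is a sum of squared moduli of holomorphic functions of $M$, so its logarithm is plurisubharmonic in $M$. By (6) and the rotation invariance of $G$, $Z[s',\sigma]\overset d=Z[s,\sigma]+\sqrt{s'-s}\,e^{i\alpha}G$ for every $\alpha$, and averaging over $\alpha$ gives at least the value at the center. For the same reason $S^N_\varepsilon$ is subharmonic in $z$. It is continuous in $z$, since $\partial_zS^N_\varepsilon=\mathbb E\,\mathrm{tr}\mathcal K$ has modulus $\le\frac1{2\sqrt\varepsilon}$.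

## 10. Gaussian smoothing of determinants

We now bound $S^N_\varepsilon$ from above by the second moment, so that the regularization costs little. For $0<x<1$, $t>0$ put $\theta_t(x)=\frac xt+2\log\frac1{1-x}$, which tends to $0$ as $x\downarrow0$, uniformly for $t$ bounded below.

**Lemma 5.** Let $|\sigma|<s$, $t=s-|\sigma|$, $0<x<1$. Then $S^N_{x^2}(s,\sigma,z)\le\frac1N\log\mathbb E|\det M|^2+\theta_t(x)$. Hence for all $\varepsilon'>0$
$$S^N_{x^2}\le S^N_{\varepsilon'}+\tfrac s{2\varepsilon'N}+\theta_t(x).\tag{11}$$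

**Step 1: reduction.** This step isolates the Ginibre component of $M$. By Jensen, $S^N_{x^2}\le\frac1N\log\mathbb E\det(MM^*+x^2)$. By (6), $M\overset d=m+\sqrt tG$ with $m=z-A-Z[|\sigma|,\sigma]$ independent of $G$. So it suffices to show, for fixed $m$ and $J(t,x)=\mathbb E_G\det((m+\sqrt tG)(m+\sqrt tG)^*+x^2)$,
$$J(t,x)\le e^{Nx/t}(1-x)^{-N-1}J(t,0);\tag{12}$$
then average over $m$, take $\frac1N\log$, and use $1+\frac1N\le2$.

**Step 2: matrix heat flow equals scalar heat flow.** This step replaces the $N^2$-dimensional Gaussian average by an average over one complex variable. Let $D_m(\xi)=\det(mm^*+|\xi|^2)$, $\xi\in\mathbb C$. We claim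
$$\sum_{ij}\partial_{m_{ij}}\bar\partial_{m_{ij}}D_m(\xi)=\partial_\xi\partial_{\bar\xi}D_m(\xi).\tag{13}$$
For $\xi\ne0$ and $\varepsilon=|\xi|^2$, with $M$ replaced by $m$ in $R,\tilde R,\mathcal K$, (8) gives $\partial_{ij}\log D_m=\mathcal K_{ji}$ and $\bar\partial_{ij}\mathcal K_{ji}=\varepsilon R_{jj}\tilde R_{ii}$. Using $\partial\bar\partial D/D=\partial\bar\partial\log D+|\partial\log D|^2$ (for real $D$), $\mathrm{Tr}\tilde R=\mathrm{Tr}R$ and $\mathcal K\mathcal K^*=Rm^*mR=R-\varepsilon R^2$,
$$\frac{\sum\partial_{ij}\bar\partial_{ij}D_m}{D_m}=\varepsilon(\mathrm{Tr}R)^2+\mathrm{Tr}\,\mathcal K\mathcal K^*=\varepsilon(\mathrm{Tr}R)^2+\mathrm{Tr}R-\varepsilon\mathrm{Tr}R^2 .$$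
On the other side $\partial_\xi\log D_m=\bar\xi\,\mathrm{Tr}R$ and $\partial_\xi\partial_{\bar\xi}\log D_m=\mathrm{Tr}R-|\xi|^2\mathrm{Tr}R^2$, so $\partial_\xi\partial_{\bar\xi}D_m/D_m$ has the same value. Both sides of (13) are polynomials, so it holds for $\xi=0$ too.

The two operators commute, so all their powers agree on $D_m$, and $e^{\frac tN\sum\partial\bar\partial}D_m=e^{\frac tN\partial_\xi\partial_{\bar\xi}}D_m$. By Wick's formula the left side at $\xi=x$ is $J(t,x)$ and the right side is a Gaussian average in $\xi$: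
$$J(t,x)=\frac N{\pi t}\int_{\mathbb C}e^{-N|\xi-x|^2/t}D_m(\xi)\,d^2\xi,\qquad J(t,0)=\sum_kk!\Big(\frac tN\Big)^ke_{N-k}(mm^*),\tag{14}$$
with $e_j$ the elementary symmetric functions of the eigenvalues, since $D_m(\xi)=\sum_k|\xi|^{2k}e_{N-k}(mm^*)$.

**Step 3: comparing $x$ with $0$.** This step proves (12). As $e_{N-k}\ge0$ and $k\le N$, $J(t',0)\le(t'/t)^NJ(t,0)$ for $t'\ge t$. From $2x\,\mathrm{Re}\,\xi\le x|\xi|^2+x$ we get $-|\xi-x|^2\le-(1-x)|\xi|^2+x$. Inserting this in (14),
$$J(t,x)\le e^{Nx/t}(1-x)^{-1}J\big(\tfrac t{1-x},0\big)\le e^{Nx/t}(1-x)^{-N-1}J(t,0).$$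
Finally (11) combines the first claim with (10). $\square$

Lemmas 4 and 5 squeeze: for $|\sigma|<s$, $S^N_{x^2}-\theta_t(x)\le\frac1N\log\mathbb E|\det M|^2\le S^N_{\varepsilon'}+\frac s{2\varepsilon'N}$. So whenever $S^N_\varepsilon$ converges for a sequence of $\varepsilon\downarrow0$, the limit in $N$, then in $\varepsilon$, of $\frac12S_\varepsilon^N$ is $\lim\frac1{2N}\log\mathbb E|\det M|^2$. For $A=0$, $\sigma=0$ it is the function $U_G$ of (4).

## 11. The lower bound at $\tau=\tau_0$

At the initial time $\log|p|$ must be as large as the second moment permits. The reason is concentration together with the pointwise inequality $|p|^2\le e^T$, which controls the fourth moment. For $q_\tau$ with $\tau\ne\tau_0$ we have no such pointwise inequality, only Lemma 2, so this argument stops at $\tau_0$.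

**Lemma 6.** Let $|\sigma_0|<s$, $t=s-|\sigma_0|$. There is $\eta_t(x)\to0$ as $x\downarrow0$ such that for $0<x<1$ and $N\ge N_0(s,t,x)$, for all $A,z$,
$$\Gamma_N(s,\sigma_0,\sigma_0;z)\ge\tfrac12S^N_{x^2}(s,\sigma_0,z)-\eta_t(x)-\tfrac1N .$$

**Proof.** The purpose is to show that a rare event cannot carry the second moment. Let $p=\det M$ with $M=z-A-Z[s,\sigma_0]$, $\Gamma=\frac1N\mathbb E\log|p|$, $\varepsilon=x^2$, $\theta=\theta_t(x)$, and define $\delta>0$ by $\frac{c_0}2\min(\delta,\delta^2)=2\theta$. Let $B=\{\log|p|>N(\Gamma+\delta)\}$. By Lemma 3, $\mathbb P(B)\le2e^{-4\theta N}$. By $|p|^4\le e^{2T}$, Lemma 4 with $\lambda=2$, and Cauchy–Schwarz,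
$$\mathbb E[|p|^2;B]\le(\mathbb Ee^{2T})^{1/2}\mathbb P(B)^{1/2}\le\sqrt2\,e^{NS^N_\varepsilon+s/\varepsilon-2\theta N}\le\sqrt2\,e^{s/\varepsilon}e^{-\theta N}\,\mathbb E|p|^2,$$
where the last step is Lemma 5. For $N\ge N_0(s,t,x)$ the right side is $\le\frac12\mathbb E|p|^2$. Hence, using Lemma 5 again,
$$e^{2N(\Gamma+\delta)}\ge\mathbb E[|p|^2;B^c]\ge\tfrac12\mathbb E|p|^2\ge\tfrac12e^{N(S^N_\varepsilon-\theta)} .$$
Take logarithms, and put $\eta_t(x)=\frac\theta2+\delta$, which tends to $0$ with $\theta$. The remaining error is $\frac{\log2}{2N}\le\frac1N$. $\square$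

## 12. Complex lines and the motion of roots

Fix $s$ and put $D=\{|\tau-s|<s\}$. For $\varepsilon>0$ write $S(\tau,z)=S^N_\varepsilon(s,s-\tau,z)$. It is $C^\infty$ on $D\times\mathbb C$: as in Lemma 1(a), $\tau$-derivatives fall on the density and $z$-derivatives on $\mathrm{tr}\log(M^*M+\varepsilon)$, all of whose derivatives are bounded. Let $V=\partial_zS=\mathbb E\,\mathrm{tr}\mathcal K$.

**Lemma 7.** Let $(\tau_1,z_1)\in D\times\mathbb C$, $\kappa=V(\tau_1,z_1)$, $\ell(\tau)=z_1-\kappa(\tau-\tau_1)$. Then for $\tau\in D$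
$$S(\tau,\ell(\tau))=S(\tau_1,z_1)-\mathrm{Re}(\kappa^2(\tau-\tau_1))+O_\varepsilon(N^{-2}).\tag{15}$$
Moreover $|\partial_zS|\le\frac1{2\sqrt\varepsilon}$ (also when $|\tau-s|=s$) and $|\partial_\tau S|\le\frac1{8\varepsilon}$.

**Step 1: the $\tau$-derivative.** This step produces the equation that the heuristic of Section 4 was after, now for the regularized potential. By (8), $\partial_{M_{ji}}\mathrm{tr}\log(M^*M+\varepsilon)=\frac1N\mathcal K_{ij}$ and $\partial_{M_{ij}}\mathcal K_{ij}=-\mathcal K_{ii}\mathcal K_{jj}$. So $\mathcal L\,\mathrm{tr}\log(M^*M+\varepsilon)=-\frac1N(\mathrm{Tr}\mathcal K)^2$. As $\partial_\tau=-\partial_\sigma$, Lemma 1(a) gives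
$$\partial_\tau S=\tfrac12\mathbb E(\mathrm{tr}\mathcal K)^2.\tag{16}$$
With $\|\mathcal K\|\le\frac1{2\sqrt\varepsilon}$ this gives the bounds on first derivatives. Further, $\partial_z\mathcal K=-\mathcal K^2$ and $\partial_{\bar z}\mathcal K=\varepsilon R\tilde R$, so $|V_z|\le\frac1{4\varepsilon}$ and $|V_{\bar z}|\le\frac1\varepsilon$.

**Step 2: variances.** This step shows that traces may be factored under the expectation. By (8), $dR=-R(dM^*M+M^*dM)R$ and $d\tilde R=-\tilde R(dM\,M^*+M\,dM^*)\tilde R$, the differentials of $\mathrm{tr}\mathcal K$, $\mathrm{tr}\mathcal K^2$, $\mathrm{tr}R\tilde R$ are sums of boundedly many terms $\mathrm{tr}(B\,dM)$, $\mathrm{tr}(B\,dM^*)$ with $\|B\|=O_\varepsilon(1)$; for this note $MR=\mathcal K^*$ and $M^*\tilde R=\mathcal K$. Since $|\mathrm{tr}(B\,dM)|\le N^{-1/2}\|B\|\|dM\|_{HS}$, these functions are $O_\varepsilon(N^{-1/2})$-Lipschitz in Hilbert–Schmidt norm. By the Gaussian Poincaré inequality and (7), their variances are $O_\varepsilon(N^{-2})$.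

**Step 3: closed equations.** This step derives first-order equations for $V$. With errors $e_i=O_\varepsilon(N^{-2})$,
$$\partial_\tau S=\tfrac12V^2+e_3,\qquad V_\tau=\partial_z\tfrac12\mathbb E(\mathrm{tr}\mathcal K)^2=-\mathbb E[\mathrm{tr}\mathcal K\,\mathrm{tr}\mathcal K^2]=VV_z+e_1 .$$
Since $S$ is real, $\partial_{\bar\tau}S=\overline{\partial_\tau S}$. Also $\partial_z\overline{\mathrm{tr}\mathcal K}=\overline{\partial_{\bar z}\mathrm{tr}\mathcal K}=\varepsilon\,\mathrm{tr}R\tilde R$, which is real. Hence
$$V_{\bar\tau}=\partial_z\tfrac12\mathbb E(\overline{\mathrm{tr}\mathcal K})^2=\mathbb E[\overline{\mathrm{tr}\mathcal K}\;\varepsilon\,\mathrm{tr}R\tilde R]=\bar VV_{\bar z}+e_2 .$$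

**Step 4: $V$ is nearly constant along the line.** Let $W(\tau)=V(\tau,\ell(\tau))-\kappa$, so $W(\tau_1)=0$. As $\partial_\tau\ell=-\kappa$ and $\partial_{\bar\tau}\bar\ell=-\bar\kappa$,
$$\partial_\tau W=V_\tau-\kappa V_z=WV_z+e_1,\qquad\partial_{\bar\tau}W=V_{\bar\tau}-\bar\kappa V_{\bar z}=\overline WV_{\bar z}+e_2 .$$
Along a segment from $\tau_1$ in the convex set $D$, of length $\le2s$, the derivative of $W$ is bounded by $\frac5{4\varepsilon}|W|+O_\varepsilon(N^{-2})$, and Gronwall's inequality gives $W=O_\varepsilon(N^{-2})$ on $D$.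

**Step 5: integrating $S$.** This step yields (15). We have $\partial_\tau[S(\tau,\ell(\tau))]=\frac12V^2-\kappa V+e_3=-\frac12\kappa^2+\frac12W^2+e_3$. As $S$ is real, $d[S(\tau,\ell(\tau))]=2\mathrm{Re}(\partial_\tau[S(\tau,\ell(\tau))]\,d\tau)$. Integrate along the segment from $\tau_1$ to $\tau$. $\square$

Next we need to know that potentials vary with $\tau$ at a rate independent of $N$, for every realization.

**Lemma 8.** Let $P$ be monic of degree $N$, $P_c=e^{\frac c{2N}\partial_z^2}P$, with root measure $\mu_c$. If $f:\mathbb C\to\mathbb R$ is $C^2$ with $\partial f$ Lipschitz, then $|\int f\,d\mu_c-\int f\,d\mu_{c'}|\le\mathrm{Lip}(\partial f)\,|c-c'|$. Hence for real $\chi\in C_c^\infty(\mathbb C)$ the function $c\mapsto\int\chi(z)\frac1N\log|P_c(z)|d^2z$ is Lipschitz, with a constant depending only on $\chi$ and invariant under translations of $\chi$.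

**Step 1: root dynamics.** This step finds the velocity of the roots. For $N=1$ nothing moves. For $N\ge2$ the discriminant of $P_c$ is a polynomial in $c$. It is not $\equiv0$, because $c^{-N/2}P_c(\sqrt c\,y)\to e^{\frac1{2N}\partial_y^2}y^N$ as $c\to+\infty$, a rescaled rotated Hermite polynomial with simple roots. Off a finite set of $c$ the roots $z_j(c)$ are therefore simple and locally holomorphic. Differentiating $P_c(z_j(c))=0$ with $\partial_cP_c=\frac1{2N}P_c''$,
$$z_j'=-\frac1{2N}\frac{P_c''(z_j)}{P_c'(z_j)}=-\frac1N\sum_{k\ne j}\frac1{z_j-z_k} .$$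

**Step 2: symmetrization.** This step cancels the singularity. With Step 1,
$$\partial_c\int f\,d\mu_c=\frac1N\sum_j\partial f(z_j)z_j'=-\frac1{2N^2}\sum_{j\ne k}\frac{\partial f(z_j)-\partial f(z_k)}{z_j-z_k},$$
of modulus $\le\frac12\mathrm{Lip}(\partial f)$. As $\int f\,d\mu_c$ is real, its derivative in a unit real direction is at most $\mathrm{Lip}(\partial f)$ in modulus, off a finite set of $c$. It is continuous in $c$, so integrating along the segment from $c$ to $c'$ gives the first claim.

**Step 3: potentials.** This step chooses $f$. Take $f=\chi*\log|\cdot|$, so $\int\chi\frac1N\log|P_c|=\int f\,d\mu_c$. Then $\partial f=\chi*\frac1{2w}$ has bounded derivatives $(\partial\chi)*\frac1{2w}$ and $\frac\pi2\chi$. $\square$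

We also need regularity in the space variable. Fix a radial $\chi\in C_c^\infty$, $\chi\ge0$, $\int\chi=1$, and $\chi_r(\zeta)=r^{-2}\chi(\zeta/r)$. The function $w\mapsto\int\chi_r(\zeta)\frac1N\log|P_c(w+\zeta)|d^2\zeta$ is Lipschitz with constant $\sup_w\int\chi_r(\zeta)|\zeta-w|^{-1}d^2\zeta<\infty$, because the gradient of $\log|w+\zeta-z_j|$ in $w$ has length $|w+\zeta-z_j|^{-1}$.

## 13. Interior parameters: propagation by the maximum principle

Let $\mathrm{tr}A_N^*A_N\le K^2$, and let $\varepsilon$ range over $E=\{j^{-2}:j\ge2\}$. By (5), Lemma 7 and Arzelà–Ascoli, every subsequence has a further one along which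
$$S^N_\varepsilon(s,s-\tau,z)\to S_\varepsilon(\tau,z)\ \text{ locally uniformly on }D\times\mathbb C\text{ for all }\varepsilon\in E.\tag{17}$$
Put $U=\frac12\lim_{\varepsilon\downarrow0}S_\varepsilon$, a decreasing limit over $\varepsilon\in E$.

**Proposition 9.** Assume (17) along a subsequence $\mathcal N$, and let $\tau_0\in D$. Then along $\mathcal N$, for all $\tau\in D$ and $\chi\in C_c^\infty$, $\int\chi\,\Gamma_N(s,s-\tau_0,s-\tau;\cdot)\to\int\chi\,U(\tau,\cdot)$.

Let $t(\tau)=s-|\tau-s|$, the distance from $\tau$ to the boundary of $D$.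

**Step 1: $U$ is finite and continuous.** Pointwise comparisons will need this. In (11) let $N\to\infty$ and then $\varepsilon'\downarrow0$ in $E$: $0\le S_{x^2}-2U\le\theta_{t(\tau)}(x)$ for $x^2\in E$. So $\frac12S_\varepsilon\to U$ locally uniformly on $D\times\mathbb C$, and $U$ is continuous. With $x=\frac12$ and (5), for $\varepsilon\in E$,
$$S_\varepsilon\ge2U\ge\log\tfrac14-\theta_{t(\tau)}(\tfrac12).\tag{18}$$

**Step 2: $U$ is harmonic along lines.** We show that for every $(\tau_1,z_1)\in D\times\mathbb C$ there is $\kappa\in\mathbb C$ with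
$$U(\tau,z_1-\kappa(\tau-\tau_1))=U(\tau_1,z_1)-\tfrac12\mathrm{Re}(\kappa^2(\tau-\tau_1)),\qquad\tau\in D.\tag{19}$$
Fix $\varepsilon\in E$. The slopes in Lemma 7 are bounded by $\frac1{2\sqrt\varepsilon}$ uniformly in $N$. Passing to a further subsequence of $N$, they converge to some $\kappa_\varepsilon$, and (15) gives
$$S_\varepsilon(\tau,z_1-\kappa_\varepsilon(\tau-\tau_1))=S_\varepsilon(\tau_1,z_1)-\mathrm{Re}(\kappa_\varepsilon^2(\tau-\tau_1)),\quad\tau\in D.$$
The bound $\frac1{2\sqrt\varepsilon}$ blows up as $\varepsilon\downarrow0$, so a better one is needed. Choose $|\tau-\tau_1|=\varrho:=t(\tau_1)/2$, so that $\tau\in D$, with argument such that $-\mathrm{Re}(\kappa_\varepsilon^2(\tau-\tau_1))=|\kappa_\varepsilon|^2\varrho$. By (5) on the left and (18) on the right,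
$$|\kappa_\varepsilon|^2\varrho\le\log\big(\tfrac14+(|z_1|+|\kappa_\varepsilon|\varrho+K)^2+s\big)-\log\tfrac14+\theta_{t(\tau_1)}(\tfrac12).$$
The left side is quadratic in $|\kappa_\varepsilon|$ and the right side logarithmic, so $\kappa_\varepsilon$ stays bounded. Let $\varepsilon\downarrow0$ along a sequence with $\kappa_\varepsilon\to\kappa$ and use Step 1.

**Step 3: compactness of the potentials.** This step produces a limit $u$ to compare with $U$. Let $q_\tau=q_{s,\tau_0,\tau}$ with $X_0^N=A_N$, and $u_N(\tau,z)=\Gamma_N(s,s-\tau_0,s-\tau;z)=\frac1N\mathbb E\log|q_\tau(z)|$. It is finite and subharmonic in $z$, and locally uniformly bounded above by (10) and (5). Since $q_\tau$ is monic, Jensen's formula says that the mean of $\log|q_\tau|$ over the unit circle is $\sum_j\log^+|z_j|\ge0$. So the circle mean of $u_N(\tau,\cdot)$ is $\ge0$ (Tonelli), and no subsequence tends to $-\infty$ uniformly on compact sets. By Hörmander (*Analysis of Linear PDO I*, Thm 4.1.9), for each $\tau$ the family $\{u_N(\tau,\cdot)\}$ is relatively compact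 in $L^1_{loc}$, with subharmonic limits.

Given a subsequence of $\mathcal N$, a diagonal argument yields a further one along which $u_N(\tau,\cdot)$ converges in $L^1_{loc}$ for all $\tau$ in a countable dense subset of $D$. By Lemma 8, for each real $\chi\in C_c^\infty$ the functions $\tau\mapsto\int\chi u_N(\tau,\cdot)$ are Lipschitz uniformly in $N$, so they converge for every $\tau\in D$. For each $\tau$ all $L^1_{loc}$ limit points then coincide, so $u_N(\tau,\cdot)\to u(\tau,\cdot)$ in $L^1_{loc}$ for every $\tau\in D$, with $u(\tau,\cdot)$ subharmonic. It remains to show $u=U$ on $D\times\mathbb C$.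

**Step 4: $u\le U$ everywhere.** Here the second moment identity enters. By (10), $u(\tau,\cdot)\le\frac12S_\varepsilon(\tau,\cdot)$ a.e. for all $\varepsilon\in E$, so $u(\tau,\cdot)\le U(\tau,\cdot)$ a.e. It holds everywhere, because $u(\tau,z)$ is the limit of its averages over small discs and $U$ is continuous.

**Step 5: equality at $\tau_0$.** Here concentration enters. Lemma 6 gives $u(\tau_0,\cdot)\ge\frac12S_{x^2}(\tau_0,\cdot)-\eta_{t(\tau_0)}(x)\ge U(\tau_0,\cdot)-\eta_{t(\tau_0)}(x)$ a.e. for $x^2\in E$. Let $x\downarrow0$ and average over small discs: $u(\tau_0,\cdot)\ge U(\tau_0,\cdot)$ everywhere. So $u(\tau_0,\cdot)=U(\tau_0,\cdot)$.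

**Step 6: propagation.** This step carries the equality from $\tau_0$ to all of $D$. Fix $(\tau_1,z_1)$, take $\kappa$ from (19), $\ell(\tau)=z_1-\kappa(\tau-\tau_1)$, and $b(\tau)=U(\tau,\ell(\tau))$, which is harmonic on $D$. We want $g(\tau)=u(\tau,\ell(\tau))$ to be subharmonic; since $u(\tau,\cdot)$ was built separately for each $\tau$, we mollify. Put
$$u_N^r(\tau,w)=\int\chi_r(\zeta)u_N(\tau,w+\zeta)\,d^2\zeta,\qquad u^r(\tau,w)=\int\chi_r(\zeta)u(\tau,w+\zeta)\,d^2\zeta .$$
By Lemma 8 and the remark after it, $u_N^r$ is Lipschitz in $(\tau,w)$ uniformly in $N$. It converges pointwise to $u^r$, hence locally uniformly. For fixed $\zeta$ and fixed randomness $q_\tau(\ell(\tau)+\zeta)$ is a polynomial in $\tau$. Apply Lemma 1(b) to the random vector formed by the Gaussian variables and an independent $\zeta$ of density $\chi_r$; the expectation is finite because $u_N(\tau,\cdot)\in L^1_{loc}$. So $\tau\mapsto u_N^r(\tau,\ell(\tau))$ is subharmonic on $D$, and so is its locally uniform limit $u^r(\tau,\ell(\tau))$.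

As $r\downarrow0$ these decrease to $g(\tau)$, since $u(\tau,\cdot)$ is subharmonic and $\chi$ is radial. So $g$ is subharmonic or $\equiv-\infty$; the latter is excluded by $g(\tau_0)=b(\tau_0)$. Now $g-b$ is subharmonic on the connected set $D$, is $\le0$ by Step 4, and is $0$ at $\tau_0\in D$ by Step 5. By the maximum principle $g\equiv b$. At $\tau=\tau_1$ this says $u(\tau_1,z_1)=U(\tau_1,z_1)$.

Every subsequence of $\mathcal N$ thus has a further one with limit $U$, so the convergence holds along $\mathcal N$. $\square$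

## 14. Boundary parameters: convexity in the variance

If $|\tau_0-s|=s$, the starting point is not interior and Lemma 6 is unavailable. If $|\tau-s|=s$, the lines do not reach $\tau$. Raising $s$ slightly with $\sigma_0,\sigma$ fixed makes both parameters interior. We must then come back down to $s$ from above, and for that we need a lower bound.

For $|\sigma|\le s$ and a subsequence along which $S^N_\varepsilon(s,\sigma,\cdot)\to S_\varepsilon(s,\sigma,\cdot)$ locally uniformly for all $\varepsilon\in E$ (such exist by (5) and $|\partial_zS^N_\varepsilon|\le\frac1{2\sqrt\varepsilon}$), put $U(s,\sigma,z)=\frac12\lim_{\varepsilon\downarrow0}S_\varepsilon(s,\sigma,z)$. It is a decreasing limit of subharmonic functions. Its unit circle mean is $\ge0$: the mean of $\frac12S_\varepsilon^N$ dominates that of $\frac1N\mathbb E\log|\det M|$, which is $\ge0$ by Jensen's formula; pass to the limit in $N$, then in $\varepsilon$ by monotone convergence. So $U(s,\sigma,\cdot)$ is subharmonic and in $L^1_{loc}$.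

**Proposition 10.** Let $s>0$, $|\sigma_0|,|\sigma|\le s$, $\mathrm{tr}A_N^*A_N\le K^2$. Every subsequence has a further one along which $U(s,\sigma,\cdot)$ exists and $\int\chi\,\Gamma_N(s,\sigma_0,\sigma;\cdot)\to\int\chi\,U(s,\sigma,\cdot)$ for all $\chi\in C_c^\infty$. The latter convergence holds along a further subsequence of any subsequence along which $S_\varepsilon^N(s,\sigma,\cdot)$ converges locally uniformly for all $\varepsilon\in E$.

**Step 1: a convex function.** This step shows that $\Gamma_N$ is convex along a suitable path of variances. Let $c=\sigma_0-\sigma$ be fixed. If $\sigma_0\ne0$, define $s(b)=|\sigma_0|\cosh2b$ and $b_0\ge0$ by $s(b_0)=s$. If $\sigma_0=0$, let $s(b)=se^{2b}$ and $b_0=0$. For $b\in\mathbb R$ put $\varphi_N(b)=\frac1N\mathbb E\log|F_c(Z[s(b),\sigma_0];z)|$, which is finite by Lemma 3.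

Let $\sigma_0\ne0$, $\rho^2=\sigma_0$, let $X_1,X_2$ be independent GUE, and for $\zeta=\alpha+ib\in\mathbb C$ let $Z(\zeta)=\rho(\cos\zeta\,X_1+\sin\zeta\,X_2)$. As $\cos^2\zeta+\sin^2\zeta=1$ and $|\cos\zeta|^2+|\sin\zeta|^2=\cosh2b$, the covariances are those of (2) with parameters $(s(b),\sigma_0)$. So $Z(\zeta)\overset d=Z[s(b),\sigma_0]$. Since $F_c(Z(\zeta);z)$ is entire in $\zeta$, Lemma 1(b) shows that $\frac1N\mathbb E\log|F_c(Z(\zeta);z)|=\varphi_N(\mathrm{Im}\,\zeta)$ is subharmonic in $\zeta$. If $\sigma_0=0$, use $Z(\zeta)=\sqrt s\,e^\zeta G$ and $b=\mathrm{Re}\,\zeta$.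

A finite subharmonic function of $b=\mathrm{Im}\,\zeta$ alone is convex. Otherwise there are $b_1<b_2$ and an affine $h$ such that $\varphi_N-h$ is $0$ at $b_1,b_2$ and has a positive maximum (attained, by upper semicontinuity) at a point of $(b_1,b_2)$. The function is independent of $\alpha$ and $h(\mathrm{Im}\,\zeta)$ is harmonic, so the maximum principle makes it constant on the open strip, and upper semicontinuity at $b_1$ contradicts the value $0$ there. The case $b=\mathrm{Re}\,\zeta$ is the same.

**Step 2: a lower bound from larger variances.** Write $s_\beta=s(b_0+\beta)>s$ for $\beta>0$. Convexity at $b_0,b_0+\beta,b_0+2\beta$ gives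
$$\Gamma_N(s,\sigma_0,\sigma;z)=\varphi_N(b_0)\ge2\,\Gamma_N(s_\beta,\sigma_0,\sigma;z)-\Gamma_N(s_{2\beta},\sigma_0,\sigma;z).\tag{20}$$
Here $|\sigma_0|\le s<s_\beta$ and $|\sigma|\le s<s_\beta$, so Proposition 9 applies with $s_\beta$ in place of $s$.

**Step 3: passing to the limit.** This step lets $\beta\downarrow0$. From the given subsequence choose by a diagonal argument a further one along which (17) holds with $s$ replaced by $s_\beta$ for all $\beta=2^{-j}$, $j\ge0$, and $S_\varepsilon^N(s,\sigma,\cdot)$ converges locally uniformly for $\varepsilon\in E$; if the latter already converges it need not be chosen again. Let $\chi\ge0$ in $C_c^\infty$ and $a_j=\int\chi\,U(s_{2^{-j}},\sigma,\cdot)$. By (20) with $\beta=2^{-j}$, $j\ge1$, and Proposition 9,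
$$\liminf_N\int\chi\,\Gamma_N(s,\sigma_0,\sigma;\cdot)\ge2a_j-a_{j-1}.$$
By monotonicity of $S^N_\varepsilon$ in $s$, $a_j$ is nonincreasing in $j$ and bounded below by $\int\chi\,U(s,\sigma,\cdot)>-\infty$. So $a_j$ converges and $2a_j-a_{j-1}\to\lim a_j\ge\int\chi\,U(s,\sigma,\cdot)$. Conversely, by (10), $\limsup_N\int\chi\,\Gamma_N(s,\sigma_0,\sigma;\cdot)\le\frac12\int\chi\,S_\varepsilon(s,\sigma,\cdot)$ for all $\varepsilon\in E$, and the right side decreases to $\int\chi\,U(s,\sigma,\cdot)$. A general real $\chi\in C_c^\infty$ is a difference of two nonnegative ones, and complex $\chi$ follow by linearity. $\square$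

## 15. Identification with the Brown measure and almost sure convergence

We now prove Theorem 1.

**Step 1: limits of expected $*$-moments.** This step computes the limit of $S^N_\varepsilon$. Let $A_N$ be deterministic with $A_N\to x_0$ in $*$-distribution; then $\mathrm{tr}A_N^*A_N$ is bounded. Let $X^{(1)},X^{(2)}$ be independent GUE matrices, $D_1,\dots,D_m$ words in $A_N,A_N^*$ (possibly $\mathbf 1$), $\gamma=(1\,2\cdots m)$. For a pairing $\pi$, the covariance of $X_{a_rb_r}$ and $X_{a_{\pi(r)}b_{\pi(r)}}$ is $\frac1N$ if $a_r=b_{\pi(r)}$, $b_r=a_{\pi(r)}$, and $0$ otherwise. The entry $(D_r)_{b_r,a_{\gamma(r)}}$ thus becomes $(D_r)_{b_r,b_{\pi\gamma(r)}}$, and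
$$\mathbb E\,\mathrm{tr}\big(X^{(i_1)}D_1\cdots X^{(i_m)}D_m\big)=\sum_\pi N^{\#(\pi\gamma)-1-m/2}\prod_{\text{cycles }(r_1\cdots r_k)\text{ of }\pi\gamma}\mathrm{tr}(D_{r_1}\cdots D_{r_k}),$$
the sum being over pairings that pair only equal indices $i_r$. Moreover $\#(\pi\gamma)\le1+\frac m2$, with equality iff $\pi$ is noncrossing (Nica–Speicher, *Lectures on the Combinatorics of Free Probability*, Lectures 22–23). So the limit is the sum over such noncrossing $\pi$ of $\prod\varphi(d_{r_1}\cdots d_{r_k})$, with $d_r$ the same words in $x_0,x_0^*$. As $\pi\gamma$ is the Kreweras complement of $\pi$, this is the corresponding mixed moment of free semicircular elements $x^{(1)},x^{(2)}$ that are free from $x_0$ (ibid., Theorem 14.4). Consequently the expected $*$-moments of $M=z-A_N-Z[s,\sigma]$ converge to those of $y=z-x_0-z_{s,\tau}$.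

**Step 2: the limit potential.** This step recognizes $U$. The expected spectral distributions of $M^*M$ converge in moments, hence weakly, to the compactly supported law of $y^*y$. Since $|\log(\lambda+\varepsilon)|\le C_\varepsilon(1+\lambda)$ and second moments are bounded, $S^N_\varepsilon(s,\sigma,z)\to\varphi(\log(y^*y+\varepsilon))$, locally uniformly in $z$ by equicontinuity. So for every subsequence
$$U(s,\sigma,z)=\tfrac12\lim_{\varepsilon\downarrow0}\varphi\big(\log(|z-x_0-z_{s,\tau}|^2+\varepsilon)\big),\tag{21}$$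
and $\frac1{2\pi}\Delta_zU(s,\sigma,\cdot)=\mu_{s,\tau}$ by definition of the Brown measure. By Proposition 10, all subsequences having the same limit, for every deterministic sequence $A_N\to x_0$,
$$\int\chi\,\Gamma_N^{A_N}(s,\sigma_0,\sigma;\cdot)\to\int\chi\,U(s,\sigma,\cdot),\qquad\chi\in C_c^\infty,\tag{22}$$
where the superscript shows the deterministic matrix.

**Step 3: from expectations to almost every realization.** Let $X_0^N$ be random, independent of $Z^N_{s,\tau_0}$, and $q=q_{s,\tau_0,\tau}$. Conditionally on $X_0^N$, Hölder's inequality with respect to $|\chi|\,d^2z$ and Lemma 3 give, with $C$ absolute,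
$$\mathbb E\Big|\int\chi(z)\Big(\tfrac1N\log|q(z)|-\Gamma_N^{X_0^N}(s,\sigma_0,\sigma;z)\Big)d^2z\Big|^4\le\|\chi\|_{L^1}^4\,C\,N^{-2}.\tag{23}$$
The bound is summable, so the integral tends to $0$ a.s., whatever the joint law over different $N$. For a.e. $\omega$, $X_0^N(\omega)\to x_0$ in $*$-distribution, and (22) applies with $A_N=X_0^N(\omega)$. Hence, for each $\chi\in C_c^\infty$, a.s. $\int\chi\frac1N\log|q|\to\int\chi\,U(s,\sigma,\cdot)$.

**Step 4: conclusion.** This step passes from potentials to measures. For $f\in C_c^\infty$ take $\chi=\frac1{2\pi}\Delta f$. Since $\frac1{2\pi}\Delta\log|\cdot|=\delta_0$,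
$$\int f\,d\mu(q)=\frac1{2\pi}\int\Delta f\,\tfrac1N\log|q|\,d^2z\to\frac1{2\pi}\int\Delta f\,U(s,\sigma,\cdot)\,d^2z=\int f\,d\mu_{s,\tau}\quad\text{a.s.}$$
Applying this to a countable subset of $C_c^\infty$ dense in $C_0(\mathbb C)$ gives vague convergence a.s. Since $\mu_{s,\tau}$ is a probability measure, the convergence is weak. For $\tau_0=\tau$ we have $q=p_{s,\tau}$, so $\mu_{s,\tau}$ is the limiting eigenvalue distribution of $X_0^N+Z^N_{s,\tau}$ for every $|\tau-s|\le s$. This proves Theorem 1. $\square$

## 16. Comparison without convergence, and uniformity in $\tau$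

We prove Theorem 2.

**Part 4.** This is Lemma 3 with $c=\tau-\tau_0$ and $\sigma_0=s-\tau_0$.

**Part 1.** The purpose is to compare two sequences that need not converge. For a.e. $\omega$ the sequence $A_N=X_0^N(\omega)$ satisfies $\mathrm{tr}A_N^*A_N\le K(\omega)^2$. From an arbitrary subsequence choose a further one along which $S^N_\varepsilon(s,\sigma,\cdot)$ converges for all $\varepsilon\in E$. By the last sentence of Proposition 10, applied to $(\sigma_0,\sigma)$ and then to $(\sigma,\sigma)$, along a common further subsequence both $\int\chi\,\Gamma_N(s,\sigma_0,\sigma;\cdot)$ and $\int\chi\,\Gamma_N(s,\sigma,\sigma;\cdot)$ converge to the same $\int\chi\,U(s,\sigma,\cdot)$. So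
$$\int\chi\,\big[\Gamma_N(s,\sigma_0,\sigma;\cdot)-\Gamma_N(s,\sigma,\sigma;\cdot)\big]\to0$$
along the full sequence. Combine this with (23) for $q_{s,\tau_0,\tau}$ and for the characteristic polynomial of $X_0^N+Z^N_{s,\tau}$, and put $\chi=\frac1{2\pi}\Delta f$ with $f$ in a countable subset of $C_c^\infty$ dense in $C_0(\mathbb C)$. All measures being probability measures, we obtain the claim a.s. for all $f\in C_c(\mathbb C)$.

To reach bounded continuous $f$ we need tightness. By Schur's inequality
$$\int|w|^2\,d\mu(X_0^N+Z^N_{s,\tau})\le2\,\mathrm{tr}X_0^{N*}X_0^N+2\,\mathrm{tr}Z^{N*}_{s,\tau}Z^N_{s,\tau}.$$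
Here $\mathrm{tr}Z^*Z=a^2\mathrm{tr}X^2+b^2\mathrm{tr}Y^2$ has mean $s$ and variance $O(N^{-2})$, because $\mathrm{tr}X^2$ is $\frac1{N^2}$ times a sum of $N^2$ squares of independent standard Gaussians. So the right side is a.s. bounded in $N$, and the eigenvalue measures are a.s. tight. Testing the difference against cutoffs $0\le f\le1$ in $C_c$, equal to $1$ on large discs, shows the same for $\mu(q_{s,\tau_0,\tau})$. The claim extends to bounded continuous $f$. $\square$

**Part 3.** The purpose is to carry the root bound to the limit. For real $f\in C_c^\infty$, Lemma 8 with $c=\tau-\tau_0$, $c'=\tau'-\tau_0$ gives, for every realization,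
$$\Big|\int f\,d\mu(q_{s,\tau_0,\tau})-\int f\,d\mu(q_{s,\tau_0,\tau'})\Big|\le\mathrm{Lip}(\partial f)\,|\tau-\tau'|.\tag{24}$$
Letting $N\to\infty$, Theorem 1 gives part 3. $\square$

**Part 2.** The purpose is to exchange "for each $\tau$, almost surely" for "almost surely, for all $\tau$". By Theorem 1, a.s. $\int f\,d\mu(q_{s,\tau_0,\tau})\to\int f\,d\mu_{s,\tau}$ for all $\tau$ in a countable dense subset of the closed disc and all $f$ in a countable set of real functions in $C_c^\infty$ that is dense in the real part of $C_0(\mathbb C)$. For such $f$ both sides are Lipschitz in $\tau$ with the same constant, by (24) and part 3, so the convergence is uniform over the compact disc. For general $f\in C_c(\mathbb C)$ uniform convergence follows by approximating real and imaginary parts in sup norm. For each $\tau$, vague convergence to a probability measure is weak convergence. $\square$
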